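# Remainders that are never products

All spaces are Tychonoff, that is, completely regular and Hausdorff. For a space $X$, the Čech–Stone compactification $\beta X$ is the compact space that contains $X$ as a dense subspace and to which every bounded continuous function $X\to\mathbb R$ extends continuously; these properties determine $\beta X$. The remainder is $X^*=\beta X\setminus X$. A zero-set of a space $T$ is a set $g^{-1}(0)$ with $g:T\to\mathbb R$ continuous; replacing $g$ by $\min(1,|g|)$, we may take $g:T\to[0,1]$. Countable intersections of zero-sets are zero-sets: if $A_n=g_n^{-1}(0)$ with $g_n:T\to[0,1]$, then $\bigcap_n A_n$ is the zero-set of $\sum_n2^{-n}g_n$.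

The theme of the talk is whether $X^*$ can be homeomorphic to a product $Y\times Z$ of two spaces without isolated points. We begin with a space $X$ for which this is easy to decide.

## 1. The remainder of $\mathbb N$ is not a product of two infinite spaces

Take $X=\mathbb N=\{1,2,\dots\}$ with the discrete topology. The function $n\mapsto 1/n$ extends to a continuous $f_0:\beta\mathbb N\to[0,1]$, and its zero-set is exactly $\mathbb N^*$. Indeed $f_0>0$ on $\mathbb N$. If $q\in\mathbb N^*$ and $k\ge1$, then $q$ has an open neighborhood $O$ in $\beta\mathbb N$ that misses the finite set $\{1,\dots,k\}$; on $O\cap\mathbb N$ we have $f_0\le 1/(k+1)$, and $O\cap\mathbb N$ is dense in $O$, so $f_0(q)\le 1/(k+1)$. As $k$ was arbitrary, $f_0(q)=0$.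

So $\mathbb N^*$ is a zero-set of $\beta\mathbb N$, and a function positive on $\mathbb N$ cuts it out. Such zero-sets have a strong separation property. We prove it for arbitrary $X$, because the proof is the same.

**Lemma 1.** Let $X$ be a space, let $f_0:\beta X\to[0,1]$ be continuous with $f_0>0$ on $X$, and put $C_0=f_0^{-1}(0)$. If $u:C_0\to\mathbb R$ is continuous, then the sets $\{u>0\}$ and $\{u<0\}$ have disjoint closures.

*Proof.* The idea is to divide by $f_0$, which magnifies the sign of $u$ near $C_0$, and to use that the truncated quotient must still extend to $\beta X$.

The set $C_0$ is closed in the compact space $\beta X$, so by Tietze's theorem $u$ extends to a continuous $\tilde u:\beta X\to\mathbb R$. Since $f_0>0$ on $X$, the function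
$$g=\max\bigl(-1,\min(1,\tilde u/f_0)\bigr)$$
is defined, bounded and continuous on $X$. Let $\hat g:\beta X\to[-1,1]$ be its continuous extension. Let $c\in C_0$ with $u(c)>0$. Then $\tilde u(c)>0=f_0(c)$, so $\tilde u>f_0$ on some open $O\ni c$. Hence $g=1$ on $O\cap X$. Since $X$ is dense in $\beta X$, the set $O\cap X$ is dense in $O$, so $\hat g(c)=1$. In the same way $\hat g=-1$ on $\{u<0\}$. So $\{u>0\}$ and $\{u<0\}$ lie in the disjoint closed sets $\hat g^{-1}(1)$ and $\hat g^{-1}(-1)$. $\square$

Products behave in the opposite way. If $A=B=\{0\}\cup\{1/n:n\ge1\}$ and $u(x,y)=x-y$, then $u(1/n,1/m)$ is positive for $n<m$ and negative for $n>m$, so $(0,0)$ lies in both closures. An infinite compact space need not contain a nontrivial convergent sequence, but it always contains enough disjoint open sets to imitate this. Recall that a cluster point of a sequence is a point each of whose neighborhoods contains the $n$-th term for infinitely many $n$, and that in a compact space every sequence has a cluster point.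

**Lemma 2.** If $A$ and $B$ are infinite compact spaces, there is a continuous $u:A\times B\to\mathbb R$ such that the closures of $\{u>0\}$ and $\{u<0\}$ intersect.

*Proof.* First, every infinite Hausdorff space $T$ contains infinitely many pairwise disjoint nonempty open sets. It is enough to find a nonempty open $O\subseteq T$ such that $T\setminus\overline O$ is infinite: then we repeat inside the infinite open subspace $T\setminus\overline O$, and so on forever. Choose distinct $x,y\in T$ with disjoint open neighborhoods $U\ni x$ and $V\ni y$. If $T\setminus\overline U$ is infinite, take $O=U$. Otherwise $V\subseteq T\setminus\overline U$ is a finite open set, so $y$ is isolated; take $O=\{y\}$, which is closed as well, and $T\setminus\{y\}$ is infinite.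

Now choose pairwise disjoint open sets $O_n\subseteq A$ $(n\ge1)$, points $a_n\in O_n$, and continuous $\varphi_n:A\to[0,1]$ with $\varphi_n(a_n)=1$ and $\varphi_n=0$ off $O_n$. Likewise choose pairwise disjoint open $O'_m\subseteq B$, points $b_m\in O'_m$, and $\psi_m:B\to[0,1]$ with $\psi_m(b_m)=1$ and $\psi_m=0$ off $O'_m$. Define
$$u(a,b)=\sum_{n<m}2^{-n-m}\varphi_n(a)\psi_m(b)-\sum_{n>m}2^{-n-m}\varphi_n(a)\psi_m(b).$$
Each term is bounded by $2^{-n-m}$, so both series converge uniformly and $u$ is continuous. Since $\varphi_i(a_n)=0$ for $i\ne n$ and $\psi_j(b_m)=0$ for $j\neq m$, we get $u(a_n,b_m)=2^{-n-m}>0$ if $n<m$ and $u(a_n,b_m)=-2^{-n-m}<0$ if $n>m$.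

Let $a$ be a cluster point of $(a_n)$ in $A$ and $b$ a cluster point of $(b_m)$ in $B$. Every neighborhood of $(a,b)$ contains a set $U\times V$ with $U$ a neighborhood of $a$ and $V$ a neighborhood of $b$. The sets $S=\{n:a_n\in U\}$ and $T=\{m:b_m\in V\}$ are infinite. So we can pick $n\in S$, $m\in T$ with $n<m$, and also $n\in S$, $m\in T$ with $n>m$. Hence the neighborhood meets both $\{u>0\}$ and $\{u<0\}$, and $(a,b)$ lies in both closures. $\square$

**Proposition 3.** $\mathbb N^*$ is not homeomorphic to a product of two infinite spaces.

*Proof.* Let $h:\mathbb N^*\to A\times B$ be a homeomorphism with $A,B$ infinite. As $\mathbb N^*=f_0^{-1}(0)$ is compact, so are $A\times B$ and its projections $A$ and $B$. Take $u$ from Lemma 2. Then $u\circ h$ is continuous on $C_0=\mathbb N^*$, and the closures of its positive and negative sets meet. This contradicts Lemma 1. $\square$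

A nonempty Hausdorff space without isolated points is infinite, because in a finite Hausdorff space all points are isolated. So $\mathbb N^*$ is not a product of two spaces without isolated points. The proof used only one property of $\mathbb N$: the whole remainder is a zero-set of $\beta\mathbb N$.

## 2. What changes for a general non-pseudocompact space

A space $X$ is *pseudocompact* if every continuous real-valued function on $X$ is bounded, and *nowhere locally compact* if no point of $X$ has a compact neighborhood. The space $\mathbb Q$ is nowhere locally compact, since a compact neighborhood would contain some $\mathbb Q\cap[a,b]$ with $a<b$ as a closed, hence compact, subset; and it is not pseudocompact. The list "Open Problems In Van Douwen's Papers" (https://staff.science.uva.nl/j.vanmill/Collections/eric.pdf) contains the following.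

**Question.** If $X$ is nowhere locally compact and non-pseudocompact, and if $Y$ and $Z$ are spaces without isolated points, is it true that $X^*$ and $Y\times Z$ are not homeomorphic?

The answer is known to be yes when $X$ has countable $\pi$-weight, meaning that there are countably many nonempty open sets such that every nonempty open set contains one of them. For instance, the intervals with rational endpoints show that $\mathbb Q$ has this property. We shall prove that the answer is yes in general.

Can we repeat Section 1? Not directly. If $X$ is nowhere locally compact, then $X^*$ is dense in $\beta X$: otherwise some nonempty open subset of $\beta X$ lies in $X$, and a closed neighborhood of one of its points inside it would be a compact neighborhood in $X$. So a continuous function on $\beta X$ that vanishes on $X^*$ vanishes everywhere, and $X^*$ is never the zero-set of a function positive on $X$. What survives is local: some points of $X^*$ lie in zero-sets of the kind used in Lemma 1.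

**Definition.** $E(X)$ is the set of $p\in\beta X$ for which there is a continuous $f:\beta X\to[0,1]$ with $f(p)=0$ and $f>0$ on $X$.

Clearly $E(X)\subseteq X^*$. Here are some examples.

- $E(\mathbb N)=\mathbb N^*$, by the function $f_0$ of Section 1.
- If $X$ is Lindelöf, in particular if $X=\mathbb Q$, then $E(X)=X^*$. Given $p\in X^*$, choose for each $x\in X$ a continuous $f_x:\beta X\to[0,1]$ with $f_x(x)=1$ and $f_x(p)=0$. Countably many of the open sets $\{f_x>0\}$, say those for $x_1,x_2,\dots$, cover $X$, and $\sum_n2^{-n}f_{x_n}$ vanishes at $p$ and is positive on $X$.
- If $X$ is pseudocompact, then $E(X)=\emptyset$. For if $f(p)=0$ and $f>0$ on $X$, then $f$ takes arbitrarily small positive values on the dense set $X$, so $1/f$ is continuous and unbounded on $X$.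
- $E(X)$ can be a proper nonempty part of $X^*$. Let $X$ be the disjoint sum of $\mathbb N$ and a non-compact pseudocompact space $P$ (one occurs in Section 6). Then $\beta X$ is the disjoint sum of $\beta\mathbb N$ and $\beta P$. By the previous example, a function positive on $X$ has no zero on $\beta P$; so $E(X)=\mathbb N^*$, while $X^*$ also contains $P^*\neq\emptyset$.

It is well known that $E(X)=\beta X\setminus\upsilon X$, where $\upsilon X$ is the Hewitt realcompactification. We use this only to read "$X$ is realcompact" as "$E(X)=X^*$".

**Theorem 4 (local form).** Let $X$ be any space, $p\in E(X)$, $N$ a neighborhood of $p$ in $X^*$, and $h:N\to Y\times Z$ a homeomorphism onto a product, $h(p)=(y_0,z_0)$. Then exactly one of the following holds: $y_0$ is isolated in $Y$; $z_0$ is isolated in $Z$.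

**Theorem 5.** If $X$ is non-pseudocompact and $Y,Z$ have no isolated points, then $X^*$ is not homeomorphic to $Y\times Z$.

So the answer to the question is yes, and nowhere local compactness is not needed.

*Theorem 4 implies Theorem 5.* We only have to see that $E(X)\ne\emptyset$. Let $v:X\to\mathbb R$ be continuous and unbounded. The function $1/(1+|v|):X\to(0,1]$ extends to a continuous $f:\beta X\to[0,1]$. Its infimum is $0$, and $\beta X$ is compact, so $f(p)=0$ for some $p$. As $f>0$ on $X$, we have $p\in E(X)$. If $h:X^*\to Y\times Z$ were a homeomorphism, Theorem 4 with $N=X^*$ would give an isolated point of $Y$ or of $Z$. $\square$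

## 3. Rectangles inside a zero-set

We start the proof of Theorem 4. Let $X,p,N,h,y_0,z_0$ be as in that theorem.

**Step 1: a compact zero-set inside $N$.** The purpose is to find a set to which Lemma 1 applies and on which $h$ is defined. Let $f:\beta X\to[0,1]$ be continuous with $f(p)=0$ and $f>0$ on $X$. Choose $W$ open in $\beta X$ with $p\in W\cap X^*\subseteq N$, and a continuous $k:\beta X\to[0,1]$ with $k(p)=0$ and $k=1$ off $W$. Replace $f$ by $\min(1,f+k)$. The new $f$ is still positive on $X$ and zero at $p$, and a zero of it lies outside $X$ and inside $W$. So $C=f^{-1}(0)$ satisfies
$$p\in C\subseteq N,\qquad C\text{ compact},\qquad f>0\text{ on }X. \tag{1}$$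

Lemma 1 applies to $C$, but $h(C)$ need not be a rectangle in $Y\times Z$, so Lemma 2 does not apply to it. We cut it down.

**Definition.** A set $A\times B$ is *good* if $A$ is a zero-set of $Y$, $B$ is a zero-set of $Z$, $y_0\in A$, $z_0\in B$, and $h^{-1}(A\times B)\subseteq C$.

For example, in the situation of Section 1, if $f=f_0$ and $N=C=\mathbb N^*$, then $Y\times Z$ itself is good.

**Step 2: good rectangles exist.** The function $f\circ h^{-1}$ is continuous on $Y\times Z$ and vanishes at $(y_0,z_0)$. In a Tychonoff space every neighborhood of a point contains a zero-set neighborhood of it. So for each $n\ge 1$ there are zero-set neighborhoods $A_n$ of $y_0$ and $B_n$ of $z_0$ with $f\circ h^{-1}<1/n$ on $A_n\times B_n$. Put $A=\bigcap_nA_n$ and $B=\bigcap_nB_n$. These are zero-sets, they contain $y_0$ and $z_0$, and $f\circ h^{-1}=0$ on $A\times B$. So $h^{-1}(A\times B)\subseteq C$.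

**Step 3: good rectangles are compact, and Lemma 1 applies to them.** We show: if $A\times B$ is good, then $A$ and $B$ are compact, and there is a continuous $f_0:\beta X\to[0,1]$ with
$$f_0>0\text{ on }X,\qquad f_0^{-1}(0)=h^{-1}(A\times B). \tag{2}$$
Since $A\times B$ is closed in $Y\times Z$, the set $h^{-1}(A\times B)$ is closed in $N$. It is contained in the compact set $C\subseteq N$, so it is compact. Hence so are $A\times B$ and its projections $A$ and $B$.

Let $a:Y\to[0,1]$ and $b:Z\to[0,1]$ be continuous with zero-sets $A$ and $B$. For $c\in C$ with $h(c)=(y,z)$ put $w(c)=a(y)+b(z)$. This is continuous on $C$, because $C\subseteq N$ and $h$ is continuous on $N$. By Tietze's theorem $w$ extends to a continuous $\hat w:\beta X\to[0,2]$. Put $f_0=\min(1,f+\hat w)$. Then $f_0\ge f>0$ on $X$. Moreover $f_0(c)=0$ exactly when $c\in C$ and $w(c)=0$, that is, when $c\in C$ and $h(c)\in A\times B$. As $h^{-1}(A\times B)\subseteq C$, this gives (2).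

**Step 4: if $A\times B$ is good, then $A$ or $B$ is finite.** This is the argument of Section 1. Suppose that both are infinite. They are compact by Step 3, so Lemma 2 gives a continuous $u$ on $A\times B$ for which the closures of $\{u>0\}$ and $\{u<0\}$ meet. With $f_0$ from (2) and $C_0=h^{-1}(A\times B)$, the function $u\circ h$ on $C_0$ contradicts Lemma 1.

For $\mathbb N^*$ we could stop here. In general we cannot. The rectangle $A\times B$ need not be a neighborhood of $(y_0,z_0)$, and a zero-set of a space without isolated points may be a single point, as $\{0\}$ is in $\mathbb R$. So Step 4 does not contradict the absence of isolated points.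

The obstacle is genuine: separation inside zero-sets such as $C$ cannot be enough by itself. Look at $T=\mathbb R\times\mathbb N^*$. Every point $(r,q)$ of $T$ lies in $\{r\}\times\mathbb N^*$, a compact zero-set of $T$ (use the function $(t,q')\mapsto\min(1,|t-r|)$). It is homeomorphic to $\mathbb N^*$, so it satisfies the conclusion of Lemma 1. Still $T$ is a product of two spaces without isolated points. Only the factor $\mathbb N^*$ needs a check. Suppose that $q$ is isolated in $\mathbb N^*$. Then $\mathbb N^*\setminus\{q\}$ is compact, so there is a continuous $k:\beta\mathbb N\to[0,1]$ with $k(q)=0$ and $k=1$ on $\mathbb N^*\setminus\{q\}$. With $f_0$ as in Section 1, $\min(1,f_0+k)$ vanishes only at $q$ and is positive on $\mathbb N$. Choose integers $n_i$ along which it decreases strictly to $0$. All cluster points of $(n_i)$ in $\beta\mathbb N$ are zeros of this function, so $q$ is the only one. But the characteristic function of $\{n_i:i\text{ even}\}$ extends continuously to $\beta\mathbb N$; looking at even $i$ its value at $q$ must be $1$, and looking at odd $i$ it must be $0$. This is a contradiction.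

So we need a property that sees how $C_0$ is approached from outside. In $T$ the points $(r+1/n,q)$ converge to the single point $(r,q)$ of $\{r\}\times\mathbb N^*$. The argument just given for $\mathbb N^*$ indicates why this cannot happen in a remainder.

## 4. A sequence approaching a zero-set has two cluster points

**Lemma 6.** Let $f_0:\beta X\to[0,1]$ be continuous with $f_0>0$ on $X$, and let $C_0=f_0^{-1}(0)$. If $p_n\in\beta X\setminus C_0$ and $f_0(p_n)$ decreases strictly to $0$, then $(p_n)$ has at least two cluster points in $\beta X$, and all its cluster points lie in $C_0$.

*Proof.* If $c$ is a cluster point of $(p_n)$, then $f_0(c)$ is a cluster point of $(f_0(p_n))$, which converges to $0$. So $c\in C_0$.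

For the first part we build a function on $\beta X$ that oscillates along the sequence. The values $f_0(p_n)$ are distinct points of $(0,1]$ that accumulate only at $0$. So there is a continuous, piecewise linear $s:(0,1]\to[0,1]$ with $s(f_0(p_n))=0$ for even $n$ and $s(f_0(p_n))=1$ for odd $n$. On $X$ the function $s\circ f_0$ is bounded and continuous, so it extends to a continuous $\hat s:\beta X\to[0,1]$. The points $p_n$ need not lie in $X$, so we must check the values of $\hat s$ there. Both $\hat s$ and $s\circ f_0$ are continuous on $\beta X\setminus C_0$, and they agree on $X$, which is dense in $\beta X\setminus C_0$. So they agree on $\beta X\setminus C_0$, and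
$$\hat s(p_n)=0\ (n\text{ even}),\qquad \hat s(p_n)=1\ (n\text{ odd}).$$
By compactness the subsequence of even terms has a cluster point, where $\hat s=0$, and the subsequence of odd terms has one, where $\hat s=1$. These are two different cluster points of $(p_n)$. $\square$

We can now finish the proof of Theorem 4.

**Step 5: $y_0$ or $z_0$ is isolated.** The purpose is to upgrade "finite" in Step 4 to "isolated". Let $A\times B$ be good (Step 2). By Step 4 and symmetry we may assume that $A$ is finite.

We first shrink $A$ to a point. As $Y$ is Tychonoff, there is a continuous $a':Y\to[0,1]$ with $a'(y_0)=0$ and $a'=1$ on the finite set $A\setminus\{y_0\}$. Then $\{y_0\}=A\cap(a')^{-1}(0)$ is a zero-set of $Y$. Since $h^{-1}(\{y_0\}\times B)\subseteq h^{-1}(A\times B)\subseteq C$, the rectangle $\{y_0\}\times B$ is good. Take $f_0$ for it from Step 3, so that $C_0=f_0^{-1}(0)=h^{-1}(\{y_0\}\times B)$.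

We show that $y_0$ is isolated in $Y$. Suppose not. We move toward $y_0$ along the horizontal line $z=z_0$. The function
$$\theta(y)=f_0(h^{-1}(y,z_0))$$
is continuous on $Y$. It vanishes exactly when $(y,z_0)\in\{y_0\}\times B$, and since $z_0\in B$ this means exactly at $y_0$. As $y_0$ is not isolated, each neighborhood $\{\theta<\varepsilon\}$ of $y_0$ contains a point $y\ne y_0$, and there $\theta(y)>0$. So we can choose $y_1,y_2,\dots$, all different from $y_0$, with
$$0<\theta(y_{n+1})<\min\bigl(\theta(y_n),1/(n+1)\bigr).$$
Put $p_n=h^{-1}(y_n,z_0)\in N\setminus C_0$. Then $f_0(p_n)=\theta(y_n)$ decreases strictly to $0$.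

Let $c$ be any cluster point of $(p_n)$ in $\beta X$. By Lemma 6, $c\in C_0\subseteq N$, so $h(c)=(y_0,b)$ with $b\in B$. As $c$ and all $p_n$ lie in $N$ and $h$ is continuous on $N$, the point $h(c)$ is a cluster point of $(h(p_n))=((y_n,z_0))$. Its second coordinate $b$ is then a cluster point of the constant sequence $z_0$, so $b=z_0$ and $c=h^{-1}(y_0,z_0)=p$. So $p$ is the only cluster point of $(p_n)$, which contradicts Lemma 6. Hence $y_0$ is isolated in $Y$.

**Step 6: $y_0$ and $z_0$ are not both isolated.** This gives the word "exactly". If both are isolated, then $\{y_0\}$ and $\{z_0\}$ are clopen, hence zero-sets, and $\{y_0\}\times\{z_0\}$ is good because $h^{-1}(y_0,z_0)=p\in C$. By Step 3 there is a continuous $f_0:\beta X\to[0,1]$ with $f_0^{-1}(0)=\{p\}$ and $f_0>0$ on $X$. Since $X$ is dense in $\beta X$, every set $\{f_0<\varepsilon\}$ with $\varepsilon>0$ meets $X$, and $f_0$ is positive there. So there are $x_n\in X$ with $f_0(x_n)$ decreasing strictly to $0$. By Lemma 6 all cluster points of $(x_n)$ lie in $\{p\}$, and yet there are at least two. This contradiction completes the proof of Theorem 4, and with it that of Theorem 5. $\blacksquare$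

## 5. Infinite products, and the factorizations that do occur

**Corollary 7.**
(a) If $X$ is non-pseudocompact, no point of $E(X)=\beta X\setminus\upsilon X\ (\neq\emptyset)$ has a neighborhood in $X^*$ homeomorphic to a product of two spaces without isolated points.
(b) If $X$ is non-pseudocompact, $X^*$ is not homeomorphic to a product of infinitely many spaces each having at least two points.
(c) Let $X$ be realcompact and non-compact. If $X^*\cong Y\times Z$, then one factor is discrete and the other has no isolated points. Conversely, for every nonempty discrete $D$, of any cardinality, there are a nowhere locally compact, non-pseudocompact, Lindelöf (hence realcompact) $X$ and a space $Z$ without isolated points with $X^*\cong D\times Z$.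

*Proof of (a).* This is Theorem 4; that $E(X)\ne\emptyset$ was shown when we deduced Theorem 5.

*Proof of (b).* Split the index set into two infinite parts. A product of infinitely many spaces with at least two points has no isolated points, because a nonempty basic open set restricts only finitely many coordinates and so contains points that differ in another coordinate. So the whole product is a product of two spaces without isolated points, and Theorem 5 applies.

*Proof of the first half of (c).* Here $E(X)=X^*\ne\emptyset$. By Theorem 4 with $N=X^*$, every $(y,z)\in Y\times Z$ has exactly one isolated coordinate. Suppose that some $y\in Y$ is isolated. Then no $z\in Z$ is isolated. Fix any $z\in Z$; for every $y'\in Y$ the pair $(y',z)$ has an isolated coordinate, which must be $y'$. So $Y$ is discrete and $Z$ has no isolated points. If no $y\in Y$ is isolated, then every $z\in Z$ is, and the roles are reversed.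

*Proof of the second half of (c).* Let $Z=\mathbb Q^*$, which is nonempty since $\mathbb Q$ is not compact. We saw in Section 2 that $E(\mathbb Q)=\mathbb Q^*$. Apply Theorem 4 to $\mathbb Q^*\cong\{*\}\times\mathbb Q^*$ with $N=\mathbb Q^*$: the first coordinate is always isolated, so the second never is. Thus $Z$ has no isolated points.

If $D$ is finite, let $X=D\times\mathbb Q$. This countable space is Lindelöf, and like $\mathbb Q$ it is nowhere locally compact and non-pseudocompact. The space $D\times\beta\mathbb Q$ is compact, contains $X$ densely, and every bounded continuous function on $X$ extends to it piece by piece. So $\beta X=D\times\beta\mathbb Q$ and $X^*=D\times\mathbb Q^*$.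

If $D$ is infinite, then $D\times\beta\mathbb Q$ is locally compact and not compact. Let $K=(D\times\beta\mathbb Q)\cup\{\infty\}$ be its one-point compactification and let $X=(D\times\mathbb Q)\cup\{\infty\}\subseteq K$. A compact subset of $D\times\beta\mathbb Q$ meets only finitely many of the sets $\{d\}\times\beta\mathbb Q$. So each neighborhood of $\infty$ in $K$ contains $\{d\}\times\beta\mathbb Q$ for all but finitely many $d$; and each $\{d\}\times\beta\mathbb Q$ is clopen in $K$.

- $\beta X=K$ and $X^*=D\times\mathbb Q^*$. Clearly $X$ is dense in $K$. Let $g$ be bounded and continuous on $X$. Extend it over each $\{d\}\times\beta\mathbb Q$ and keep the value $g(\infty)$. Let $\varepsilon>0$. For all but finitely many $d$ we have $|g-g(\infty)|\le\varepsilon$ on $\{d\}\times\mathbb Q$, hence the extension satisfies the same inequality on $\{d\}\times\beta\mathbb Q$. The remaining finitely many $\{d\}\times\beta\mathbb Q$ form a compact set, so the extension is continuous at $\infty$. At the other points it is continuous by construction. So $K=\beta X$, and $K\setminus X=D\times\mathbb Q^*$ with the product topology.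
- $X$ is Lindelöf: a member of an open cover that contains $\infty$ contains all but finitely many of the countable sets $\{d\}\times\mathbb Q$, and what is left is countable.
- $X$ is non-pseudocompact: $\{d\}\times\mathbb Q$ is a clopen copy of $\mathbb Q$ in $X$, and an unbounded continuous function on it can be extended by $0$.
- $X$ is nowhere locally compact. At a point of $D\times\mathbb Q$, intersecting a compact neighborhood with the clopen set $\{d\}\times\mathbb Q$ would give a compact neighborhood in $\mathbb Q$. A neighborhood of $\infty$ contains some $\{d\}\times\mathbb Q$, a closed non-compact subset, so it is not compact.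

This proves (c). $\square$

So in Theorem 5 the condition "without isolated points" cannot be required of only one factor, even for realcompact $X$.

## 6. A pseudocompact space whose remainder is a square

**Proposition 8.** There are a pseudocompact, nowhere locally compact space $X$ and a space $\Sigma$ without isolated points with $X^*\cong\Sigma\times\Sigma$.

So non-pseudocompactness cannot be dropped in Theorem 5. Let $K=2^{\omega_1}$ and
$$\Sigma=\{x\in K:x_\alpha=0\text{ for all but countably many }\alpha\},\qquad \Sigma'=\{x\in K:x_\alpha=1\text{ for all but countably many }\alpha\}.$$
These sets are disjoint because $\omega_1$ is uncountable. Both are dense in $K$, since a basic open set restricts only finitely many coordinates. Put $X=K\setminus\Sigma$, so that $\Sigma'\subseteq X$ and $\Sigma'$ is dense in $X$.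

**Step 1: disjoint closed subsets $D_0,D_1$ of $\Sigma'$ have disjoint closures in $K$.** This is what will give $\beta X=K$. Suppose $q\in\overline{D_0}\cap\overline{D_1}$. For $x\in\Sigma'$ the set $Z(x)=\{\alpha:x_\alpha=0\}$ is countable; fix finite sets $Z_0(x)\subseteq Z_1(x)\subseteq\cdots$ with union $Z(x)$. By recursion on $n\ge0$, let
$$F_n=\bigcup_{k<n}Z_n(x_k),$$
a finite set, and choose $x_n\in D_{n\bmod 2}$ that agrees with $q$ on $F_n$. This is possible because $\{x\in K:x=q\text{ on }F_n\}$ is a neighborhood of $q\in\overline{D_{n\bmod2}}$. The sets $F_n$ increase, and $S:=\bigcup_nF_n=\bigcup_kZ(x_k)$ is countable. Let $x=q$ on $S$ and $x=1$ off $S$. Then $x\in\Sigma'$. We have $x_n\to x$: off $S$ all $x_n$ equal $1$, and each $\alpha\in S$ lies in $F_n$ for all large $n$, so that $x_n$ and $q$ agree at $\alpha$. The terms with even $n$ lie in $D_0$, those with odd $n$ in $D_1$, and both sets are closed in $\Sigma'$. So $x\in D_0\cap D_1$, a contradiction.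

**Step 2: every bounded continuous function on $\Sigma'$ extends continuously to $K$.** Given Step 1, this is Taĭmanov's theorem (Engelking, *General Topology*, 3.2.1). Here is the argument in our case. Let $g:\Sigma'\to[a,b]$ be continuous and $q\in K$. The sets $\overline{g(U\cap\Sigma')}$, with $U$ an open neighborhood of $q$, are nonempty compact sets, directed downward, so their intersection is nonempty. If it contained $s<t$, let $\delta=(t-s)/3$; then $q$ would lie in the closures of the disjoint closed subsets $\{g\le s+\delta\}$ and $\{g\ge t-\delta\}$ of $\Sigma'$, against Step 1. So the intersection is one point $G(q)$. For $\varepsilon>0$, compactness gives $U$ with $\overline{g(U\cap\Sigma')}\subseteq(G(q)-\varepsilon,G(q)+\varepsilon)$, and then $|G(q')-G(q)|<\varepsilon$ for all $q'\in U$. So $G$ is continuous. If $q\in\Sigma'$, the intersection contains $g(q)$, so $G(q)=g(q)$.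

**Step 3: $\beta X=K$ and $X^*=\Sigma$.** Let $g$ be bounded and continuous on $X$. By Step 2, $g|_{\Sigma'}$ extends to a continuous $G$ on $K$. On $X$ the functions $G$ and $g$ are continuous and agree on the dense set $\Sigma'$, so they agree on $X$. So every bounded continuous function on the dense subspace $X$ extends to the compact space $K$.

**Step 4: $X$ is pseudocompact.** Any sequence in $\Sigma'$ lies in $\{x\in K:x=1\text{ off }S\}$ for some countable $S$. This is a compact metrizable subset of $\Sigma'$, so the sequence has a cluster point in $\Sigma'$. Let $g$ be continuous on $X$. If $g$ were unbounded on $\Sigma'$, there would be $x_n\in\Sigma'$ with $|g(x_n)|>n$, and $g$ could not be continuous at a cluster point of $(x_n)$. So $g$ is bounded on $\Sigma'$, and by density on $X$.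

**Step 5: $X$ is nowhere locally compact.** Suppose that $M\subseteq X$ is compact and contains $G\cap X\neq\emptyset$ with $G$ open in $K$. As $X$ is dense in $K$, we get $G\subseteq\overline{G\cap X}\subseteq M\subseteq X$. So the nonempty open set $G$ misses $\Sigma$, which contradicts the density of $\Sigma$.

**Step 6: $\Sigma\cong\Sigma\times\Sigma$, and $\Sigma$ has no isolated points.** Split $\omega_1$ into two uncountable sets $I$ and $J$. Under $2^{\omega_1}\cong2^I\times2^J$, a point has countably many nonzero coordinates exactly when both its parts do, and $I$ and $J$ have the same cardinality as $\omega_1$; so $\Sigma\cong\Sigma\times\Sigma$. Finally, a basic neighborhood of $x\in\Sigma$ restricts finitely many coordinates, and changing $x$ at one other coordinate gives a different point of $\Sigma$ in it. $\square$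

In this example $E(X)=\emptyset$, as for every pseudocompact space, so Theorem 4 says nothing about it.
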